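# A pole of order at least two of the Green's function outside a Dirichlet obstacle

## 1. The exterior Green's function and its poles

**Definition (obstacle).** An obstacle is a bounded open set $D\subset\mathbb R^3$ with smooth closed boundary $\Gamma=\partial D$ whose exterior $\Omega=\mathbb R^3\setminus\overline D$ is connected. We write $\nu$ for the unit normal on $\Gamma$ pointing out of $D$, that is, into $\Omega$. The set $D$ itself need not be connected.

*Example.* A ball is an obstacle, and so is a union of four balls with disjoint closures. The shell $\{1<|x|<2\}$ is not: its exterior has two components.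

**Definition (Green's function).** For $k>0$, $G(x,y,k)$ is the solution of
$$(\nabla^2+k^2)G=-\delta(x-y)\ \text{ in }\Omega,\qquad G|_{x\in\Gamma}=0,$$
that satisfies the outgoing (Sommerfeld) radiation condition.

*Example.* With no obstacle, the outgoing solution is $\Phi_k(x-y)$, where
$$\Phi_k(x)=\frac{e^{ik|x|}}{4\pi|x|},$$
and this is entire in $k$.

We use the following known fact: $G(x,y,k)$ extends from $k>0$ to a meromorphic function of $k$ on $\mathbb C$, and its complex poles lie in $\operatorname{Im}k<0$. These poles $k_j$ are the resonances; they are the quantities used in the Singularity Expansion Method.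

**Definition (simple pole).** A pole $k_j$ of $G$ is simple if $(k-k_j)G(x,y,k)$ is analytic in $k$ near $k_j$ for all $x,y\in\Omega$. Equivalently, the pole of $G$, viewed as a kernel (an operator-valued function of $k$), has order one.

*Example of a simple pole.* Outside the unit ball, solve the Helmholtz equation with the outgoing condition. With boundary value $1$ the solution is $e^{ik(r-1)}/r$, which is entire in $k$. With boundary value $\cos\theta$ the solution is $\frac{h_1^{(1)}(kr)}{h_1^{(1)}(k)}\cos\theta$, where $h^{(1)}_1(z)=-\frac{e^{iz}(z+i)}{z^2}$, that is,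
$$u=\frac{e^{ik(r-1)}(kr+i)}{r^2\,(k+i)}\cos\theta .$$
It has one pole, at $k=-i$, and that pole is simple.

*Example of a double pole, for another boundary condition.* Take $(\nabla^2+k^2)u=0$ in $|x|\ge1$ with $(\partial_r u-2u)|_{r=1}=\cos\theta$, outgoing. Put $u=c\,h_1^{(1)}(kr)\cos\theta$. From $h_1^{(1)}(z)=-e^{iz}(z^{-1}+iz^{-2})$ we get $h_1^{(1)\prime}(z)=-e^{iz}(iz^{-1}-2z^{-2}-2iz^{-3})$, so
$$k\,h_1^{(1)\prime}(k)-2h_1^{(1)}(k)=e^{ik}\Big(-i+\frac4k+\frac{4i}{k^2}\Big)=\frac{-i\,e^{ik}(k+2i)^2}{k^2},$$
$$u=\frac{ik^2\,h_1^{(1)}(kr)\cos\theta}{e^{ik}(k+2i)^2}.$$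
This has a pole of order $2$ at $k=-2i$, although for $k>0$ the homogeneous problem has only the trivial solution. So for the impedance condition a ball already produces a multiple pole.

## 2. Charges, energies and the single layer

We study poles of $G$ through layer potentials, that is, through charges placed on $\Gamma$. This section fixes the language.

Fix $R\ge2$ and a radial real $\chi\in C_c^\infty(\mathbb R^3)$ with $\chi=1$ for $|x|\le 2R+1$. Constants $C$ depend only on $R$ and $\chi$; from Section 6 on, $R=2$, and they are absolute. The pairing $\langle\cdot,\cdot\rangle$ is bilinear, not sesquilinear: for $h\in H^{-1}(\mathbb R^3)$, $\varphi\in H^1(\mathbb R^3)$,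
$$\langle h,\varphi\rangle=(2\pi)^{-3}\int\hat h(-\xi)\hat\varphi(\xi)\,d\xi,\qquad \|h\|_{-1}^2=(2\pi)^{-3}\int\frac{|\hat h(\xi)|^2}{1+|\xi|^2}\,d\xi .$$
If $h$ is real, $\hat h(-\xi)=\overline{\hat h(\xi)}$. Let $\mathcal H$ be the set of real $h\in H^{-1}(\mathbb R^3)$ with $\operatorname{supp}h\subset\overline{B(0,R)}$, a closed subspace.

**Definition (the forms $E$ and $Q_\kappa$).** For $\kappa\ge0$ let $\Psi_\kappa(x)=\Phi_{-i\kappa}(x)=\frac{e^{\kappa|x|}}{4\pi|x|}$, so that $(-\Delta+\kappa^2)\Psi_\kappa=\delta$. For $h\in\mathcal H$ put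
$$E(h)=(2\pi)^{-3}\int\frac{|\hat h(\xi)|^2}{|\xi|^2}\,d\xi,\qquad Q_\kappa(h)=\langle h,\Psi_\kappa*h\rangle .$$

The first is finite because $\hat h$ is smooth and $|\xi|^{-2}$ is locally integrable in $\mathbb R^3$. The second needs an interpretation. Differences of points of $\overline{B(0,R)}$ have length at most $2R$, so only $\chi\Psi_\kappa$ matters. For complex $k$ set
$$n_k:=(1-\Delta)\big(\chi(\Phi_k-\Phi_0)\big).$$
Since $-\Delta\Phi_k=\delta+k^2\Phi_k$ and $-\Delta\Phi_0=\delta$,
$$n_k=\chi(\Phi_k-\Phi_0)+k^2\chi\Phi_k-2\nabla\chi\cdot\nabla(\Phi_k-\Phi_0)-(\Delta\chi)(\Phi_k-\Phi_0).\tag{1}$$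
On the bounded set $\operatorname{supp}\chi$ we have $\Phi_k=\sum_{n\ge0}\frac{(ik)^n}{4\pi n!}|x|^{n-1}$, convergent in $L^1$ (and with gradients on $\operatorname{supp}\nabla\chi$, which avoids $0$). Hence $k\mapsto n_k\in L^1(\mathbb R^3)$ is entire, and $n_0=0$, so
$$\|n_k\|_{L^1}\le C|k|\quad(|k|\le1).\tag{2}$$
Also $(1-\Delta)(\chi\Phi_0)=\delta+\chi\Phi_0-2\nabla\chi\cdot\nabla\Phi_0-\Phi_0\Delta\chi\in\delta+L^1$. So $|\widehat{\chi\Phi_k}(\xi)|\le C_k/(1+|\xi|^2)$: convolution with $\chi\Phi_k$ maps $H^{-1}$ to $H^1$, and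
$$Q_\kappa(h)=(2\pi)^{-3}\int\widehat{\chi\Psi_\kappa}(\xi)\,|\hat h(\xi)|^2\,d\xi$$
is a $\|\cdot\|_{-1}$-bounded quadratic form. The same holds if $\operatorname{supp}h\subset\overline{B(0,R+\frac12)}$. We also write $Q_\kappa(h,h')=\langle h,\Psi_\kappa*h'\rangle$ for the symmetric bilinear form.

**Lemma 1.** Let $h\in\mathcal H$.

(i) $Q_0=E$, and
$$\|h\|_{-1}^2\le E(h)\le C\|h\|_{-1}^2,\qquad |\langle h,\varphi\rangle|\le E(h)^{1/2}\|\nabla\varphi\|_{L^2}\quad(\varphi\in H^1(\mathbb R^3)).\tag{3}$$

(ii) $Q_\kappa(h)=E(h)+\tau_\kappa(h)$ with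
$$\tau_\kappa(h)=\langle h,(\Psi_\kappa-\Psi_0)*h\rangle=(2\pi)^{-3}\int\frac{\hat n_{-i\kappa}(\xi)|\hat h(\xi)|^2}{1+|\xi|^2}\,d\xi,\qquad |\tau_\kappa(h)|\le\|n_{-i\kappa}\|_{L^1}E(h).\tag{4}$$

(iii) If $f$ is a real continuous function on a compact smooth surface $\Gamma\subset B(0,R)$, with $\delta_\Gamma$ the surface measure, then $Q_\kappa(f\delta_\Gamma)=\iint_{\Gamma\times\Gamma}\Psi_\kappa(x-y)f(x)f(y)\,dS\,dS$.

*Proof.* (i) The first inequality is $\frac1{1+|\xi|^2}\le\frac1{|\xi|^2}$. For the second, where $|\xi|\ge1$ use $\frac1{|\xi|^2}\le\frac2{1+|\xi|^2}$; where $|\xi|\le1$ use $|\hat h(\xi)|=|\langle h,\chi e^{-ix\cdot\xi}\rangle|\le C\|h\|_{-1}$ and integrability of $|\xi|^{-2}$. The third is Parseval and Cauchy–Schwarz. For smooth $h$, $Q_0(h)=E(h)$ because the Fourier transform of $\frac1{4\pi|x|}$ is $|\xi|^{-2}$. In general let $\omega_\epsilon$ be a radial mollifier (nonnegative, integral one). Then $h*\omega_\epsilon\to h$ in $H^{-1}$, so $Q_0(h*\omega_\epsilon)\to Q_0(h)$; and $|\hat\omega_\epsilon|\le1$,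 $\hat\omega_\epsilon\to1$, so $E(h*\omega_\epsilon)\to E(h)$ by dominated convergence.

(ii) The formula is the definition of $n_{-i\kappa}$; the bound is $|\hat n|\le\|n\|_{L^1}$ and $\|h\|_{-1}^2\le E(h)$.

(iii) Put $\mu=f\delta_\Gamma$. Then $Q_\kappa(\mu*\omega_\epsilon)=\iint(\Psi_\kappa*\omega_\epsilon*\omega_\epsilon)(x-y)\,d\mu\,d\mu$, and the left side tends to $Q_\kappa(\mu)$. The kernels converge to $\Psi_\kappa$ off the diagonal. Averaging $1/|x|$ against a radial probability density does not increase it (it is superharmonic), so the kernels are bounded by $C_\kappa/|x|$ for $|x|\le 2R$. Since $1/|x-y|$ is integrable on $\Gamma\times\Gamma$, dominated convergence applies. $\square$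

*Example.* Let $\sigma_a$ be the uniform probability measure on a sphere of radius $a$. For $x$ on the sphere, the part of the sphere at distance between $s$ and $s+ds$ from $x$ has area $2\pi s\,ds$, $0\le s\le 2a$. So
$$Q_\kappa(\sigma_a)=\frac1{4\pi a^2}\int_0^{2a}\frac{e^{\kappa s}}{4\pi s}\,2\pi s\,ds=\frac{e^{2\kappa a}-1}{8\pi\kappa a^2},\qquad E(\sigma_a)=\frac1{4\pi a}.$$

**Definition (single layer).** Let $\Gamma\subset B(0,R)$ be the boundary of an obstacle (with $R$ chosen large enough). For $f\in H^{-1/2}(\Gamma)$ let $\langle f\delta_\Gamma,\varphi\rangle=\langle f,\varphi|_\Gamma\rangle$ and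
$$\mathcal S_kf=\Phi_k*(f\delta_\Gamma)\in H^1_{loc}(\mathbb R^3),\qquad S(k)f=\mathcal S_kf|_\Gamma,\qquad S(k):H^{-1/2}(\Gamma)\to H^{1/2}(\Gamma).$$

The operator $S(k)$ is symmetric, $\langle S(k)f,h\rangle=\langle S(k)h,f\rangle$. For real $f$ we have $\langle S(-i\kappa)f,f\rangle=Q_\kappa(f\delta_\Gamma)$. So on the negative imaginary axis the forms $Q_\kappa$ are the quadratic forms of the operators $S$.

*Example (unit sphere).* By the computation above, $S(-i\kappa)1=\lambda_0(\kappa)$ with $\lambda_0(\kappa)=\frac12\int_0^2e^{\kappa s}ds=\frac{e^{2\kappa}-1}{2\kappa}>0$. Next take $f(y)=y\cdot e$ with a unit vector $e$. The vector $\int_{|y|=1}\Psi_\kappa(x-y)\,y\,dS(y)$ is parallel to $x$ by symmetry about the axis through $x$, and $x\cdot y=1-\frac{s^2}2$ when $|x-y|=s$. So $S(-i\kappa)f=\lambda_1f$ with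
$$\lambda_1(\kappa)=\frac12\int_0^2e^{\kappa s}\Big(1-\frac{s^2}2\Big)ds=\frac{(1-\kappa)\,e^{\kappa}\,(\kappa\cosh\kappa-\sinh\kappa)}{\kappa^3}.$$
(Integrate by parts: $\int_0^2s^2e^{\kappa s}ds=e^{2\kappa}(\frac4\kappa-\frac4{\kappa^2}+\frac2{\kappa^3})-\frac2{\kappa^3}$, and collect terms.) The last factor $\kappa\cosh\kappa-\sinh\kappa$ is positive for $\kappa>0$, since it vanishes at $0$ and has derivative $\kappa\sinh\kappa$. So $\lambda_1$ is positive on $(0,1)$, negative on $(1,\infty)$, and *crosses* zero at $\kappa=1$ with nonzero slope. This is the pole $k=-i$ of Section 1.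

**Lemma 2.** (i) $k\mapsto S(k)$ is entire, $S(k)-S(0)$ is compact, and $S(0)$ is an isomorphism. (ii) $S(k)^{-1}$ is meromorphic in $\mathbb C$ with finite-rank principal parts, and its poles are exactly the points where $\ker S(k)\ne0$. (iii) For $x\ne y$ in $\Omega$, as meromorphic functions of $k$,
$$G(x,y,k)=\Phi_k(x-y)-\big[\mathcal S_kS(k)^{-1}\big(\Phi_k(\cdot-y)|_\Gamma\big)\big](x).\tag{5}$$

*Proof.* (i) The trace map $H^1(\mathbb R^3)\to H^{1/2}(\Gamma)$ is bounded with a bounded right inverse, so by duality $\|f\delta_\Gamma\|_{-1}$ and $\|f\|_{H^{-1/2}(\Gamma)}$ are equivalent. For real $f$, (3) gives $\langle S(0)f,f\rangle=E(f\delta_\Gamma)\ge\|f\delta_\Gamma\|_{-1}^2\ge c\|f\|_{H^{-1/2}}^2$. For complex $f$ apply this to the real and imaginary parts to bound $\langle S(0)f,\overline f\rangle$ from below. By Lax–Milgram, $S(0)$ is an isomorphism. The operator $S(k)-S(0)$ is the composition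
$$H^{-1/2}(\Gamma)\to H^{-1}(\mathbb R^3)\to H^1(\mathbb R^3)\to H^{1/2}(\Gamma)$$
of $f\mapsto f\delta_\Gamma$, the Fourier multiplier $\hat n_k/(1+|\xi|^2)$, and the trace. It is entire in $k$ because $n_k\in L^1$ is. Restrict the multiplier to $|\xi|\le\varrho$: the resulting operator has a smooth kernel on the compact manifold $\Gamma$, so it is compact. The error has norm at most $C_\Gamma\sup_{|\xi|>\varrho}|\hat n_k(\xi)|$, which tends to $0$ as $\varrho\to\infty$ by the Riemann–Lebesgue lemma. A norm limit of compact operators is compact.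

(ii) $S(0)^{-1}S(k)=I+S(0)^{-1}(S(k)-S(0))$ is the identity plus an entire family of compact operators, and it is invertible at $k=0$. The analytic Fredholm theorem gives meromorphy and finite rank. If $S^{-1}$ is analytic at $k_0$, then by continuity it inverts $S(k_0)$, so $\ker S(k_0)=0$. Conversely, $S(k_0)$ is Fredholm of index $0$, so $\ker S(k_0)=0$ makes it invertible, and then $S^{-1}$ is analytic near $k_0$.

(iii) For $k>0$ outside a discrete set $S(k)$ is invertible. The right side of (5) is outgoing, solves the equation, lies in $H^1_{loc}$ near $\Gamma$, and has zero trace. The exterior Dirichlet problem is uniquely solvable, so it equals $G$. Both sides are meromorphic in $k$, so (5) holds for all $k$. $\square$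

**Definition (resonant states).** Let $\operatorname{Im}k_0<0$. Put $\mathcal N=\ker S(k_0)$, which is finite-dimensional, and $\mathcal U=\{\mathcal S_{k_0}f|_\Omega:f\in\mathcal N\}$.

*Example.* For the unit ball and $k_0=-i$, $f=\cos\theta$ is in $\mathcal N$, since $\lambda_1(1)=0$. For $\operatorname{Im}k>0$ the function $\mathcal S_kf$ decays and, outside the ball, is a multiple of $h_1^{(1)}(kr)\cos\theta$. Continuing in $k$ to $-i$, the corresponding resonant state is a multiple of $\frac{e^r(1-r)}{r^2}\cos\theta$, which indeed vanishes at $r=1$ and grows at infinity.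

## 3. Must every pole be simple?

For the sphere all complex poles are simple. It was conjectured by engineers and physicists that this is so for every obstacle. The question: **for every obstacle $D$, is every complex pole of the Green's function of the exterior Dirichlet problem simple?**

The answer is no. To state the counterexample let $g(x_1,x_2,x_3)=(-x_2,x_1,-x_3)$, an orthogonal map of order $4$, and for small $\eta>0$ put
$$P_0=(\rho,0,\zeta),\quad 2\rho=1+\eta,\quad 2\rho^2+4\zeta^2=1,\ \zeta>0,\qquad P_j=g^jP_0\ (j\in\mathbb Z/4).$$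
So $P_1=(0,\rho,-\zeta)$, $P_2=(-\rho,0,\zeta)$, $P_3=(0,-\rho,-\zeta)$. We have $|P_0-P_1|=|P_0-P_3|=1$ and $|P_0-P_2|=1+\eta$: a slightly deformed regular tetrahedron.

**Theorem A.** (a) For all sufficiently small $\eta>0$ there is $a>0$ such that for $D=\bigcup_{j=0}^3B(P_j,a)$ (disjoint balls) $G$ has a pole of order $\ge2$ at some $k_*=-i\kappa_*$, $\kappa_*>0$.

(b) There is a connected bounded open $D$ with connected $C^\infty$ boundary and connected exterior with the same property.

In both cases there are $x\ne y$ in $\Omega$ for which $(k-k_*)G(x,y,k)$ is not analytic at $k_*$.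

Theorem A does not claim that the order is exactly $2$. The second result says when the conjecture's conclusion does hold; it is not used for Theorem A.

**Theorem B.** Let $D$ be any obstacle, $k_0$ a pole of $G$ with $\operatorname{Im}k_0<0$, and $\mathcal U$ the finite-dimensional space of resonant states. Then $k_0$ is simple if and only if the symmetric bilinear form
$$\mathcal B(u,v)=\int_\Gamma(x\cdot\nu)\,\partial_\nu u\,\partial_\nu v\,dS$$
is nondegenerate on $\mathcal U$. If $x\cdot\nu\ge0$ on $\Gamma$ for some choice of origin, every purely imaginary pole is simple.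

## 4. Reading the order of a pole from the kernel of $S(k_0)$

Throughout this section $\operatorname{Im}k_0<0$. The aim is to replace the Green's function by the operator $S(k)$ and simplicity by a condition on a finite-dimensional form.

**Lemma 3.** Every $f\in\mathcal N$ is smooth. With $u=\mathcal S_{k_0}f$ we have $u=0$ in $D$, $u$ is smooth up to $\Gamma$ from $\Omega$, $u|_\Gamma=0$, and $f=-\partial_\nu u|_\Gamma$. The map $f\mapsto u|_\Omega$ is injective on $\mathcal N$.

*Proof.* We have $u\in H^1_{loc}$ and $u|_\Gamma=S(k_0)f=0$. In $D$, $u\in H_0^1(D)$ and $(\Delta+k_0^2)u=0$. Dirichlet eigenvalues of $D$ are positive, while $k_0^2\notin(0,\infty)$ because $k_0$ is not real; so $u=0$ in $D$. In $\Omega$, elliptic regularity with zero Dirichlet data gives smoothness up to $\Gamma$. For a test function $\phi$, Green's formula (the normal $\nu$ points into $\Omega$) gives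
$$\int_\Omega u(\Delta+k_0^2)\phi\,dx=-\int_\Gamma(u\,\partial_\nu\phi-\phi\,\partial_\nu u)\,dS=\int_\Gamma\phi\,\partial_\nu u\,dS,$$
so $(\Delta+k_0^2)u=(\partial_\nu u)\delta_\Gamma$. But $(\Delta+k_0^2)u=-f\delta_\Gamma$ by definition. Hence $f=-\partial_\nu u$. If $u|_\Omega=0$, then $f=0$. $\square$

**Lemma 4.** If $S(k)^{-1}$ has a pole of order $m\ge1$ at $k_0$, then $G$ has a pole of order exactly $m$ at $k_0$, and for some $x\ne y$ the scalar function $(k-k_0)^{m-1}G(x,y,k)$ is not analytic at $k_0$. If $S(k)^{-1}$ is analytic at $k_0$, so is $G$.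

*Proof.* The last statement is clear from (5). Let $A\ne0$ be the coefficient of $(k-k_0)^{-m}$ in $S(k)^{-1}$. Comparing the coefficients of $(k-k_0)^{-m}$ in $S(k)S(k)^{-1}=I$ gives $S(k_0)A=0$, so $\operatorname{Ran}A\subset\mathcal N$. Symmetry of $S(k)$ gives $\langle Aw,w'\rangle=\langle Aw',w\rangle$. Take a basis $(f_i)$ of $\mathcal N$ and $w_i\in H^{1/2}(\Gamma)$ with $\langle f_i,w_j\rangle=\delta_{ij}$; these exist because the $f_i$ are independent functionals on $H^{1/2}(\Gamma)$. Then
$$Aw=\sum_if_i\langle Aw,w_i\rangle=\sum_if_i\langle Aw_i,w\rangle,\qquad Aw_i=\sum_j\alpha_{ij}f_j\in\mathcal N,$$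
so $A=\sum_{i,j}\alpha_{ij}f_i\langle f_j,\cdot\rangle$ with $(\alpha_{ij})\ne0$. Since $[\mathcal S_kf](x)=\langle f,\Phi_k(x-\cdot)\rangle$ for $x\notin\Gamma$, and $\Phi_k(\cdot-y)|_\Gamma$ is analytic in $k$, formula (5) shows that $G$ has no terms of order higher than $m$ at $k_0$ and that the coefficient of $(k-k_0)^{-m}$ is
$$-\sum_{i,j}\alpha_{ij}u_i(x)u_j(y),\qquad u_i=\mathcal S_{k_0}f_i .$$
By Lemma 3 the $u_i|_\Omega$ are linearly independent, hence so are the products $u_i(x)u_j(y)$, and the sum is a nonzero continuous function on $\Omega\times\Omega$. It is nonzero on an open set, so at some $x\ne y$. For this pair $(k-k_0)^{m-1}G(x,y,k)$ has a pole of order one. $\square$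

**Lemma 5.** Suppose $\mathcal N\ne0$. The pole of $S(k)^{-1}$ at $k_0$ is simple if and only if $\beta(f,h)=\langle S'(k_0)f,h\rangle$ is nondegenerate on $\mathcal N$.

*Proof.* *Simple implies nondegenerate.* Write $S(k)^{-1}=\frac{A}{k-k_0}+A_0+O(k-k_0)$. The coefficients of $(k-k_0)^{-1}$ and $(k-k_0)^0$ in $SS^{-1}=I$ give $S(k_0)A=0$ and $S(k_0)A_0+S'(k_0)A=I$. Let $f\in\mathcal N$ be in the radical of $\beta$. For every $w\in H^{1/2}(\Gamma)$,
$$\langle f,w\rangle=\langle f,S(k_0)A_0w\rangle+\langle f,S'(k_0)Aw\rangle=\langle S(k_0)f,A_0w\rangle+\beta(Aw,f)=0,$$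
since $Aw\in\mathcal N$. So $f=0$.

*Nondegenerate implies simple.* Suppose the order is $m\ge2$, with coefficients $A_m\ne0$ and $A_{m-1}$ of $(k-k_0)^{-m}$ and $(k-k_0)^{-m+1}$. Then $S(k_0)A_m=0$ and, because $m-1\ge1$, $S(k_0)A_{m-1}+S'(k_0)A_m=0$. For $f\in\mathcal N$,
$$\beta(A_mw,f)=-\langle S(k_0)A_{m-1}w,f\rangle=-\langle A_{m-1}w,S(k_0)f\rangle=0 .$$
Since $A_mw\in\mathcal N$, nondegeneracy gives $A_mw=0$ for all $w$, a contradiction. $\square$

On the unit sphere at $k_0=-i$ Lemma 5 sees the slope of $\lambda_1$ at $\kappa=1$, which is nonzero. A multiple pole needs a direction in the kernel along which the derivative vanishes as well.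

## 5. The derivative form as a boundary integral, and the star-shaped case

A sensible first attempt is to *prove* simplicity by imitating self-adjoint operators. For a real symmetric matrix $M$, the poles of $(M-\lambda)^{-1}$ are simple because the derivative of $M-\lambda$ is $-I$, which is definite on every kernel. On the negative imaginary axis $S(-i\kappa)$ is real and symmetric, so we should ask whether its derivative is definite on $\mathcal N$. Its kernel is $\frac1{4\pi}e^{\kappa|x-y|}$, and no sign is visible. But on $\mathcal N$ the derivative can be rewritten, and this is Theorem B.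

*Proof of Theorem B.*

**Step 1. Express $\beta$ through normal derivatives.** Let $f,h\in\mathcal N$, which are smooth by Lemma 3, $u=\mathcal S_{k_0}f$, $v=\mathcal S_{k_0}h$, and
$$\dot u=\partial_k\mathcal S_kf|_{k=k_0}=\int_\Gamma\frac i{4\pi}e^{ik_0|x-y|}f(y)\,dS(y)\in C^1(\mathbb R^3),$$
which is $C^1$ because the kernel is Lipschitz with bounded gradient, discontinuous only at $x=y$. Directly, $k\partial_k\Phi_k=\Phi_k+r\partial_r\Phi_k$, and $(r\partial_r\Phi_k)(x-y)=(x\cdot\nabla_x+y\cdot\nabla_y)\Phi_k(x-y)$. Hence, in $\Omega$,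
$$z:=k_0\dot u-x\cdot\nabla u=\int_\Gamma\big[\Phi_{k_0}(x-y)+y\cdot\nabla_y\Phi_{k_0}(x-y)\big]f(y)\,dS(y)=\Phi_{k_0}*\alpha,$$
with $\alpha=f\delta_\Gamma-\operatorname{div}(yf\delta_\Gamma)$ supported on $\Gamma$. So $(\Delta+k_0^2)z=0$ in $\Omega$, and $z\in C^1$ up to $\Gamma$, since $\dot u\in C^1$ and $u$ is smooth up to $\Gamma$ from $\Omega$.

**Step 2. Show $\int_\Gamma z\,\partial_\nu v\,dS=0$.** The functions grow at infinity, so we get rid of the contribution of a large sphere by analytic continuation. For large $\varrho$ let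
$$I(k)=\int_{|x|=\varrho}(z_k\partial_rv_k-v_k\partial_rz_k)\,dS,\qquad z_k=\Phi_k*\alpha,\quad v_k=\Phi_k*(h\delta_\Gamma).$$
This is entire in $k$. For $\operatorname{Im}k>0$ both functions solve the Helmholtz equation in $|x|>\varrho$ and decay exponentially, so Green's formula there gives $I(k)=0$. Hence $I\equiv0$ and $I(k_0)=0$. Green's formula in $\Omega\cap B(0,\varrho)$ (applied on slightly smaller domains, then letting their boundary tend to $\Gamma$) gives
$$0=I(k_0)-\int_\Gamma(z\,\partial_\nu v-v\,\partial_\nu z)\,dS=-\int_\Gamma z\,\partial_\nu v\,dS,$$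
because $v|_\Gamma=0$.

**Step 3. Conclude the criterion.** On $\Gamma$, $u=0$ implies $\nabla u=\nu\,\partial_\nu u$, so $z=k_0\dot u-(x\cdot\nu)\partial_\nu u$. Since $h=-\partial_\nu v$, Step 2 gives
$$k_0\langle S'(k_0)f,h\rangle=-\int_\Gamma k_0\dot u\,\partial_\nu v\,dS=-\int_\Gamma(x\cdot\nu)\,\partial_\nu u\,\partial_\nu v\,dS=-\mathcal B(u,v).\tag{6}$$
By Lemma 4, a pole of $G$ at $k_0$ is a pole of $S(k)^{-1}$ of the same order; so $\mathcal N\ne0$, and Lemma 5 with (6) gives the first statement.

**Step 4. Definiteness when $x\cdot\nu\ge0$.** Let $k_0=-i\kappa$, $\kappa>0$. Then $S(k_0)$ is real, so $\mathcal N$ is the complexification of its real part. For real $f\in\mathcal N$, $\mathcal B(u,u)=\int_\Gamma(x\cdot\nu)(\partial_\nu u)^2\,dS\ge0$. Suppose it is $0$. Then $\partial_\nu u=0$ on the open set $\{x\cdot\nu>0\}\subset\Gamma$. This set is nonempty: it contains the points of $\Gamma$ where $|x|$ is maximal, since there $\nu=x/|x|$. On it $u$ also vanishes, so the extension of $u$ by $0$ across this part of $\Gamma$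 solves the Helmholtz equation near it, is analytic, and vanishes on one side. Hence $u=0$ near this part of $\Gamma$, and by connectedness of $\Omega$, $u=0$ in $\Omega$ and $f=0$. So $\mathcal B$ is positive definite on the real part of $\mathcal U$, hence nondegenerate on $\mathcal U$, and the pole is simple. $\square$

*Check on the unit ball.* Here $x\cdot\nu=1$, so $\mathcal B(u,v)=\int_\Gamma fh\,dS$. The operator $S(k_0)$ commutes with rotations and acts as a scalar on the spherical harmonics of each degree. So $\mathcal N$ is a sum of full spaces of spherical harmonics and is closed under complex conjugation. If $f$ is in the radical, $\int f\overline f\,dS=0$ and $f=0$. Thus all poles in $\operatorname{Im}k<0$ are simple, as stated in Section 3.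

*Where the attempt stops.* Formula (6) holds for every obstacle, but the sign of $\mathcal B$ is lost as soon as $x\cdot\nu$ changes sign. For two balls with disjoint closures this is unavoidable. On $\partial B(P,a)$, with $x=P+a\omega$ and $\nu=\omega$, we have $x\cdot\nu=P\cdot\omega+a$, which is $\ge0$ for all $\omega$ only if $|P|\le a$. So the origin would have to lie in both closed balls. This tells us where a counterexample may be looked for.

## 6. Crossing and touching for charges at a few points

Put small balls of radius $a$ around points $p_1,\dots,p_n$ and keep only one number per ball, its total charge $q_j$. The example $E(\sigma_a)=\frac1{4\pi a}$ suggests the model form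
$$\mathcal M_\kappa(q)=\sum_j\frac{q_j^2}{4\pi a}+\sum_{i\ne j}q_iq_j\frac{e^{\kappa|p_i-p_j|}}{4\pi|p_i-p_j|}.$$
This is only a guide; Section 7 makes it rigorous for the configuration we need. A zero of a kernel direction of $\mathcal M_\kappa$ stands for a pole at $k=-i\kappa$, and the $\kappa$-derivative in that direction stands for $\beta$.

*One ball.* The form does not depend on $\kappa$: no zero.

*Two balls at distance $1$.* The eigenvectors are $(1,1)$ and $(1,-1)$, with eigenvalues $\frac1{4\pi}(\frac1a\pm e^\kappa)$. Only the minus sign gives a zero, at $\kappa=\ln\frac1a$, and it is a transversal crossing: the derivative is $-\frac1{4\pi}e^\kappa\ne0$. So two balls in the model give a simple pole, whatever $a$ is.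

*What would give a multiple pole.* Suppose a symmetric matrix $M(\kappa)$ satisfies $M(\kappa)\ge0$ for all $\kappa$ near $\kappa_*$ and $M(\kappa_*)$ has a kernel. For $q$ in the kernel, $\kappa\mapsto q^TM(\kappa)q$ is nonnegative and vanishes at $\kappa_*$, so its derivative there is zero. By polarization $p^T\dot M(\kappa_*)q=0$ for all $p,q$ in the kernel. The derivative form vanishes identically on the kernel, the extreme case of degeneracy in Lemma 5. So we want the lowest eigenvalue to come down to zero, *touch* it, and go up again. In place of a crossing we need a touching.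

*Four balls at the points $P_j$.* For $q=(1,-1,1,-1)$, each ball has two neighbors of opposite charge at distance $1$ and one partner of equal charge at the slightly larger distance $1+\eta$. So
$$\mathcal M_\kappa(q)=\frac4{4\pi}\Big(\frac1a-V(\kappa)\Big),\qquad V(\kappa)=2e^\kappa-\frac{e^{\kappa(1+\eta)}}{1+\eta}.$$
The two opposite charges win at first and $V$ grows. But the larger distance has the larger exponent, so eventually the repulsion wins and $V\to-\infty$. Thus $V$ has an interior maximum $V_*$, and at $a=1/V_*$ the model touches zero.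

Two points about the choice. First, other charge vectors misbehave. At $a=1/V_*$ the vector $(1,0,-1,0)$ gives $\frac{2}{4\pi}\big(V_*-\frac{e^{\kappa(1+\eta)}}{1+\eta}\big)$. At the maximum point, where $e^{\kappa\eta}=2$, we have $V_*=\frac{2\eta e^\kappa}{1+\eta}$ while the subtracted term is $\frac{2e^\kappa}{1+\eta}$; so this value is negative for $\eta<1$. We must work inside the symmetry class of $(1,-1,1,-1)$, which $g$ singles out. Second, for a flat square of side $1$ the diagonal forces $\eta=\sqrt2-1$. Then the maximum is at $\kappa=\frac{\ln2}{\eta}\approx1.67$ with $V_*\approx3.1$, so the touching radius is about $0.32$. That is not small, and an estimate for small balls says nothing there. The twist $x_3\mapsto-x_3$ in $g$ lets $\eta$ be as small as we like, which makes $V_*$ huge and the balls tiny.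

The true operator is infinite-dimensional, and we cannot compute when it touches. We do not need to. It is enough that within the symmetry class the form is positive for all $\kappa$ at the start of a family of obstacles, negative somewhere inside at the end, and always positive at the two ends $\kappa=0$ and $\kappa=\kappa_b$ of the $\kappa$-interval. The first parameter at which positivity fails then produces a touching.

## 7. The alternating class on four small balls

From now on $R=2$ and constants $C$ are absolute. Let $K\ge10$ be a large parameter and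
$$\eta=\frac{\ln2}K,\qquad\kappa_b=K+2 .$$
Since $V'(\kappa)=2e^\kappa-e^{\kappa(1+\eta)}$ is positive for $\kappa<K$ and negative for $\kappa>K$ (as $e^{K\eta}=2$),
$$\max_{\kappa\ge0}V=V(K)=V_*:=\frac{2\eta e^K}{1+\eta},\qquad V(\kappa_b)=2e^{K+2}\Big(1-\frac{e^{2\eta}}{1+\eta}\Big)<0 .$$
Put
$$a_0=\frac1{2V_*},\qquad a_1=4a_0=\frac2{V_*}=\frac{(1+\eta)K}{\ln2}e^{-K}\le2Ke^{-K}.$$
For $K$ large, $a_1\le\frac1{100}$ and $a_1(K+2)\le1$; we assume this. Some geometry: $|P_j|^2=\rho^2+\zeta^2=\frac14+\frac{\rho^2}2\in(\frac14,1)$, $P_0\cdot P_1=P_0\cdot P_3=-\zeta^2<0$, and $P_0\cdot P_2=\zeta^2-\rho^2=\frac14-\frac32\rho^2<0$ as $6\rho^2>1$. So $P_i\cdot P_j<0$ for $i\ne j$.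

**Definition (alternating class).** The push-forward $g_*h$ is defined by $\langle g_*h,\varphi\rangle=\langle h,\varphi\circ g\rangle$. For a closed $g$-invariant $A\subset\overline{B(0,2)}$ let
$$X(A)=\{h\in H^{-1}(\mathbb R^3;\mathbb R):\operatorname{supp}h\subset A,\ g_*h=-h\}.$$
Let $\mathbf B_a=\bigcup_j\overline{B(P_j,a)}$.

*Example.* With $\sigma_j$ the uniform probability measure on $\partial B(P_j,a)$, $\sigma_0-\sigma_1+\sigma_2-\sigma_3$ is in $X(\mathbf B_a)$. The measure $\sigma_0-\sigma_2$ is not, since $g_*(\sigma_0-\sigma_2)=\sigma_1-\sigma_3$.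

If $f\in X(\mathbf B_a)$ and $\varphi$ is the part of $f$ in $\overline{B(P_0,a)}$, then $g$ moves the ball about $P_j$ to the one about $P_{j+1}$, so $f=\sum_j(-1)^jg^j_*\varphi$.

**Lemma 6.** There is an absolute $C_0$ such that for $K$ large, $0<a\le a_1$, $0\le\kappa\le\kappa_b$ and $f\in X(\mathbf B_a)$, with $\varphi$ as above and $q=\langle\varphi,1\rangle$,
$$\Big|\tfrac14Q_\kappa(f)-E(\varphi)+\tfrac{V(\kappa)}{4\pi}q^2\Big|\le\delta\,E(\varphi),\quad\delta=C_0(Ka+K^2e^Ka^2),\qquad q^2\le4\pi a\,E(\varphi).$$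

*Proof.*

**Step 1. Bound the total charge by the energy.** Let $a'>a$ be close to $a$ and $\sigma'$ the uniform probability measure on $\partial B(P_0,a')$. Its Newtonian potential $\Psi_0*\sigma'$ equals $\frac1{4\pi a'}$ on $\overline{B(P_0,a')}$, and $E(\sigma')=\frac1{4\pi a'}$. Cauchy–Schwarz for $E=Q_0$ gives
$$\frac{|q|}{4\pi a'}=|\langle\varphi,\Psi_0*\sigma'\rangle|\le E(\varphi)^{1/2}(4\pi a')^{-1/2}.$$
So $q^2\le4\pi a'E(\varphi)$; let $a'\downarrow a$.

**Step 2. Show that the self-interaction is nearly $\kappa$-independent, by scaling to the unit ball.** Let $\varphi$ be the push-forward of $\varphi_1$, supported in the closed unit ball, under $x\mapsto P_0+ax$. Then $E(\varphi)=a^{-1}E(\varphi_1)$. Since $\frac{e^{\kappa ar}-1}{4\pi ar}=a^{-1}\frac{e^{\kappa ar}-1}{4\pi r}$, also $\tau_\kappa(\varphi)=a^{-1}\tau_{\kappa a}(\varphi_1)$. As $\kappa a\le(K+2)a_1\le1$, (4) and (2) give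
$$|Q_\kappa(\varphi)-E(\varphi)|=a^{-1}|\tau_{\kappa a}(\varphi_1)|\le a^{-1}C\kappa a\,E(\varphi_1)=C\kappa a\,E(\varphi)\le CKa\,E(\varphi).$$

**Step 3. Isolate the interaction of different balls.** The kernel $\Psi_\kappa$ is invariant under $g$, so $\langle g^i_*\varphi,\Psi_\kappa*g^j_*\varphi\rangle$ depends only on $j-i$, and
$$\tfrac14Q_\kappa(f)=Q_\kappa(\varphi)+\langle\varphi\otimes\varphi,H\rangle,\qquad H(x,y)=\sum_{j=1}^3(-1)^j\Psi_\kappa(x-g^jy).$$
At the centers, $H(P_0,P_0)=\frac1{4\pi}\big(-2e^\kappa+\frac{e^{\kappa(1+\eta)}}{1+\eta}\big)=-\frac{V(\kappa)}{4\pi}$. For $x,y\in\overline{B(P_0,2a)}$ we have $\frac34\le|x-g^jy|\le1+\eta+4a$, and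
$$e^{\kappa_b(1+\eta+4a)}=e^{K+2}\cdot2e^{2\eta}\cdot e^{4a(K+2)}\le Ce^K .$$
Each derivative of $\Psi_\kappa$ at such distances costs at most a factor $CK$, so
$$|\nabla_xH|,\ |\nabla_yH|,\ |\nabla_x\nabla_yH|\le\Lambda:=CK^2e^K\quad\text{on }\overline{B(P_0,2a)}^2 .$$

**Step 4. Replace a smooth function by its value at the center.** Let $w$ be smooth near $\overline{B(P_0,2a)}$, and let $\chi_a$ be a cutoff with $\chi_a=1$ on $B(P_0,\frac32a)$, $\operatorname{supp}\chi_a\subset B(P_0,2a)$, $0\le\chi_a\le1$, $|\nabla\chi_a|\le C/a$. On $B(P_0,2a)$ we have $|w-w(P_0)|\le2a\sup|\nabla w|$. So $\|\nabla((w-w(P_0))\chi_a)\|_{L^2}\le Ca^{3/2}\sup|\nabla w|$, and (3) gives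
$$|\langle\varphi,w\rangle-w(P_0)q|\le Ca^{3/2}\sup|\nabla w|\,E(\varphi)^{1/2}.\tag{7}$$

**Step 5. Apply this twice.** Let $w(x)=\langle\varphi,H(x,\cdot)\rangle$, so that $\langle\varphi\otimes\varphi,H\rangle=\langle\varphi,w\rangle$. By (7) for $H(P_0,\cdot)$,
$$|w(P_0)-H(P_0,P_0)q|\le C\Lambda a^{3/2}E(\varphi)^{1/2}.$$
By (7) for the components of $\nabla_xH(x,\cdot)$, and $|q|\le Ca^{1/2}E(\varphi)^{1/2}$ from Step 1,
$$\sup|\nabla w|\le C\Lambda\big(|q|+a^{3/2}E(\varphi)^{1/2}\big)\le C\Lambda a^{1/2}E(\varphi)^{1/2}.$$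
Now (7) for $w$ yields
$$|\langle\varphi\otimes\varphi,H\rangle-H(P_0,P_0)q^2|\le|q|\,C\Lambda a^{3/2}E(\varphi)^{1/2}+Ca^{3/2}\cdot C\Lambda a^{1/2}E(\varphi)\le C\Lambda a^2E(\varphi).$$
Together with Step 2 this is the claim. $\square$

Since $a\le a_1\le2Ke^{-K}$, $\delta\le C(K^2+K^4)e^{-K}$. **From now on $K$ is any fixed number so large that $\delta\le\frac14$ for all $a\le a_1$**, and the earlier largeness conditions hold. Lemma 6 has three consequences.

**(P1)** For $a\in[a_0,a_1]$: $Q_{\kappa_b}>0$ on $X(\mathbf B_a)\setminus0$. Indeed $V(\kappa_b)<0$, so $\frac14Q_{\kappa_b}(f)\ge(1-\delta)E(\varphi)>0$.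

**(P2)** For $a=a_0$ and all $\kappa\in[0,\kappa_b]$: $Q_\kappa>0$ on $X(\mathbf B_{a_0})\setminus0$. Indeed $\frac{V(\kappa)}{4\pi}q^2\le\frac{V_*}{4\pi}4\pi a_0E(\varphi)=\frac12E(\varphi)$, so $\frac14Q_\kappa(f)\ge(1-\frac14-\frac12)E(\varphi)$.

**(P3)** For $a=a_1$, $\kappa=K$ and $f_1=\sum_j(-1)^j\sigma_j$, with $\sigma_j$ uniform probability on $\partial B(P_j,a_1)$: here $q=1$ and $E(\sigma_0)=\frac1{4\pi a_1}$, so
$$\tfrac14Q_K(f_1)\le\frac1{4\pi a_1}(1+\delta-a_1V_*)\le\frac1{4\pi a_1}\Big(\frac54-2\Big)<0 .$$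

## 8. The first loss of positivity gives a degenerate kernel

**A flow that inflates the balls.** We need a family of obstacles, for later use also of obstacles more general than unions of balls. For $1\le s\le4$ let $\Theta_s$ be the time-$\ln s$ flow of the vector field equal to $b(|x-P_j|)(x-P_j)$ on $B(P_j,\frac18)$ and $0$ elsewhere. Here $b$ is smooth, $b(r)=1$ for $r\le\frac32a_1$, and $b(r)=0$ for $r$ in a neighborhood of $[\frac18,\infty)$; note $\frac32a_1<\frac18$. The balls $B(P_j,\frac18)$ are disjoint, omit $0$, and lie in $B(0,2)$. For $i\ne j$ and $0\le t\le1$, $P_i\cdot P_j<0$ gives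
$$|P_i-tP_j|^2=|P_i|^2-2t\,P_i\cdot P_j+t^2|P_j|^2\ge|P_i|^2>\tfrac14,$$
so $\operatorname{dist}(P_i,[0,P_j])=|P_i|>\frac12$, and $B(P_i,\frac18)$ misses the segment $[0,P_j]$. Hence the $\Theta_s$ are diffeomorphisms of $\mathbb R^3$, smooth jointly in $(s,x)$, with $\Theta_1=\mathrm{id}$. They commute with $g$, because the field is $g$-invariant. They preserve each segment $[0,P_j]$, because near $P_j$ the field is tangent to it and vanishes at $P_j$ and near $0$. They preserve $B(0,2)$. Near $P_j$ the flow is the dilation $x\mapsto P_j+s(x-P_j)$ as long as it stays within distance $\frac32a_1$. Since $4a_0=a_1$, this gives $\Theta_s(\overline{B(P_j,a_0)})=\overline{B(P_j,sa_0)}$.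

Let $D_1$ be a $g$-invariant bounded open set with smooth boundary $\Gamma_1$, $\overline{D_1}\subset B(0,2)$, and connected exterior. Put $D_s=\Theta_s(D_1)$, $\Gamma_s=\partial D_s$. Then $\overline{D_s}\subset B(0,2)$ and the exteriors remain connected. Let
$$X_s=\{f\delta_{\Gamma_s}:f\in H^{-1/2}(\Gamma_s;\mathbb R)\}\cap X(\Gamma_s).$$
Composition with $\Theta_s$ is an isomorphism $H^{1/2}(\Gamma_s)\to H^{1/2}(\Gamma_1)$ and $\Theta_s$ commutes with $g$, so $\Theta_{s*}X_1=X_s$. Finally let
$$\mathcal K=([1,4]\times\{\kappa_b\})\cup(\{1\}\times[0,\kappa_b]).$$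

**Lemma 7.** Let $h_n\in\mathcal H$, $E(h_n)=1$, $h_n\rightharpoonup h$ weakly in $H^{-1}$, $\kappa_n\to\kappa$, $Q_{\kappa_n}(h_n)\le0$. Then $Q_\kappa(h)\le0$ and $h\ne0$.

*Proof.* First, $\tau_{\kappa_n}(h_n)\to\tau_\kappa(h)$. Indeed $\hat n_{-i\kappa_n}\to\hat n_{-i\kappa}$ uniformly, since $n_k$ is continuous in $L^1$; so we may use $\hat n_{-i\kappa}$ in (4). It tends to $0$ at infinity by the Riemann–Lebesgue lemma, so the part $|\xi|>\varrho$ of the integral is at most $\sup_{|\xi|>\varrho}|\hat n_{-i\kappa}|$, uniformly in $n$. On $|\xi|\le\varrho$, $\hat h_n(\xi)=\langle h_n,\chi e^{-ix\cdot\xi}\rangle\to\hat h(\xi)$ pointwise and boundedly. Let $n\to\infty$, then $\varrho\to\infty$.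

By (3), $E$ is the square of an equivalent Hilbert norm on the closed subspace $\mathcal H$, hence weakly lower semicontinuous. So $Q_\kappa(h)\le\liminf Q_{\kappa_n}(h_n)\le0$. If $h=0$, then $Q_{\kappa_n}(h_n)=1+\tau_{\kappa_n}(h_n)\to1$, a contradiction. $\square$

**Proposition 8.** Suppose (i) $Q_\kappa>0$ on $X_s\setminus0$ for $(s,\kappa)\in\mathcal K$; (ii) $Q_K(h)<0$ for some $h\in X_4$. Then for some $s_*\in(1,4)$ and $\kappa_*\in(0,\kappa_b)$, the Green's function of the exterior of $D_{s_*}$ has a pole of order $\ge2$ at $k_*=-i\kappa_*$, and $(k-k_*)G(x,y,k)$ is non-analytic at $k_*$ for some $x\ne y$.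

*Proof.* Let $\mathrm{Pos}=\{(s,\kappa)\in[1,4]\times[0,\kappa_b]:Q_\kappa>0\text{ on }X_s\setminus0\}$.

**Step 1. Positivity is stable: $\mathrm{Pos}$ is relatively open.** Otherwise there are $(s_n,\kappa_n)\to(s,\kappa)\in\mathrm{Pos}$ and $h_n=\Theta_{s_n*}(f_n\delta_{\Gamma_1})\in X_{s_n}$ with $E(h_n)=1$, $Q_{\kappa_n}(h_n)\le0$. Let $Z:H^{1/2}(\Gamma_1)\to H^1(\mathbb R^3)$ be a bounded extension operator. By (3),
$$|\langle f_n,\phi\rangle|=|\langle h_n,(Z\phi)\circ\Theta_{s_n}^{-1}\rangle|\le\|\nabla((Z\phi)\circ\Theta_{s_n}^{-1})\|_{L^2}\le C'\|\phi\|_{H^{1/2}},$$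
with $C'$ independent of $n$. So $(f_n)$ is bounded in $H^{-1/2}(\Gamma_1)$, and along a subsequence $f_n\rightharpoonup f$. For a test function $\psi$, $\psi\circ\Theta_{s_n}\to\psi\circ\Theta_s$ in $C^1(\Gamma_1)\subset H^{1/2}(\Gamma_1)$, so $\langle h_n,\psi\rangle=\langle f_n,\psi\circ\Theta_{s_n}\rangle\to\langle f,\psi\circ\Theta_s\rangle$. As $(h_n)$ is bounded in $H^{-1}$, $h_n\rightharpoonup h=\Theta_{s*}(f\delta_{\Gamma_1})$ in $H^{-1}$. The relation $g_*h_n=-h_n$ passes to the limit, so $h\in X_s$. By Lemma 7, $h\ne0$ and $Q_\kappa(h)\le0$, contradicting $(s,\kappa)\in\mathrm{Pos}$.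

**Step 2. Choose the first bad parameter.** Let $\mathcal T=\{s\in[1,4]:\{s\}\times[0,\kappa_b]\subset\mathrm{Pos}\}$. It is relatively open by Step 1 and compactness of $[0,\kappa_b]$. By (i), $1\in\mathcal T$; by (ii), $4\notin\mathcal T$. Let $s_*=\inf([1,4]\setminus\mathcal T)$. Then $s_*\notin\mathcal T$, $s_*>1$, and $s\in\mathcal T$ for $1\le s<s_*$.

**Step 3. At $s_*$ the forms are still nonnegative.** For smooth $f$ with $f\delta_{\Gamma_1}\in X_1$, Lemma 1(iii), after the change of variables $\Theta_s$, gives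
$$Q_\kappa(\Theta_{s*}(f\delta_{\Gamma_1}))=\iint_{\Gamma_1\times\Gamma_1}\Psi_\kappa(\Theta_sx-\Theta_sy)f(x)f(y)\,dS\,dS .$$
This is continuous in $s$ by dominated convergence, since $|\Theta_sx-\Theta_sy|\ge c|x-y|$ with $c>0$ independent of $s$. It is $\ge0$ for $s<s_*$, hence also at $s_*$. Smooth densities in the symmetry class are dense in the class of $H^{-1/2}(\Gamma_1)$ densities: approximate by smooth densities, then apply the projection $\frac14\sum_j(-1)^jg^j_*$, which keeps smoothness. The map $f\mapsto\Theta_{s_**}(f\delta_{\Gamma_1})$ is bounded into $H^{-1}$. Therefore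
$$Q_\kappa\ge0\ \text{ on }X_{s_*}\text{ for all }\kappa\in[0,\kappa_b].\tag{8}$$

**Step 4. Find the touching point and check that it is interior.** As $s_*\notin\mathcal T$, there are $\kappa_*\in[0,\kappa_b]$ and $0\ne f_*\delta_{\Gamma_{s_*}}\in X_{s_*}$ with $Q_{\kappa_*}(f_*\delta_{\Gamma_{s_*}})\le0$, hence $=0$ by (8). Now $\kappa_*\ne0$ since $Q_0=E$ is positive, and $\kappa_*\ne\kappa_b$ by (i). Moreover $s_*<4$: by the density in Step 3 we may take $h=\Theta_{4*}(f\delta_{\Gamma_1})$ with $f$ smooth in (ii). Continuity in $s$ then gives negative values of $Q_K$ on $X_s$ for $s$ close to $4$.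

**Step 5. The touching density lies in the full kernel.** Write $S(\kappa)$ for the operator $S(-i\kappa)$ of $\Gamma_{s_*}$, which is real and symmetric, and $\dot S=\frac d{d\kappa}S$. Identify $X=X_{s_*}$ with its densities, and let $\Pi=\frac14\sum_j(-1)^jg^j_*$, the projection of $H^{-1/2}(\Gamma_{s_*};\mathbb R)$ onto $X$. Since the kernels are radial and $\Gamma_{s_*}$ is $g$-invariant, $\langle S\,g_*f,g_*h\rangle=\langle Sf,h\rangle$. For $f\in X$ and any $h$ this gives $\langle Sf,h\rangle=(-1)^j\langle Sf,g^j_*h\rangle$; averaging over $j$,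
$$\langle S(\kappa)f,h\rangle=\langle S(\kappa)f,\Pi h\rangle,\qquad\langle\dot S(\kappa)f,h\rangle=\langle\dot S(\kappa)f,\Pi h\rangle.\tag{9}$$
As $Q_{\kappa_*}\ge0$ on $X$ and $Q_{\kappa_*}(f_*\delta)=0$, Cauchy–Schwarz gives $\langle S(\kappa_*)f_*,h\rangle=0$ for $h\in X$, hence for all $h$ by (9). So $0\ne f_*\in\mathcal N=\ker S(\kappa_*)$.

**Step 6. The derivative form degenerates.** For real $f\in\mathcal N\cap X$, the smooth function $\kappa\mapsto\langle S(\kappa)f,f\rangle$ is $\ge0$ on $[0,\kappa_b]$ by (8) and vanishes at the interior point $\kappa_*$. So $\langle\dot S(\kappa_*)f,f\rangle=0$, and by polarization $\langle\dot S(\kappa_*)f,h\rangle=0$ for $f,h\in\mathcal N\cap X$. Since $S(\kappa_*)$ is real and $g$-equivariant, real and imaginary parts of elements of $\mathcal N$ lie in $\mathcal N$, and $\Pi\mathcal N\subset\mathcal N$. For real $h\in\mathcal N$, by (9), $\langle\dot S(\kappa_*)f_*,h\rangle=\langle\dot S(\kappa_*)f_*,\Pi h\rangle=0$ because $\Pi h\in\mathcal N\cap X$; by linearity the same holds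 for complex $h\in\mathcal N$. Since $\dot S=-iS'$, the nonzero $f_*$ lies in the radical of $\beta$ on $\mathcal N$. By Lemma 5 the pole of $S(k)^{-1}$ at $-i\kappa_*$ is not simple. By Lemma 4, $G$ has there a pole of order $\ge2$, with the stated non-analyticity. $\square$

Note how the symmetry class was used: (8) is claimed only on $X$, where it is true, and (9) transports the degeneracy from $X$ to all of $\mathcal N$.

## 9. Four disjoint balls: proof of Theorem A(a)

Take $D_1=\bigcup_jB(P_j,a_0)$. Then $D_s=\bigcup_jB(P_j,sa_0)$, with $sa_0\le a_1\le\frac1{100}$, so the balls are disjoint, the exterior is connected, and $X_s\subset X(\mathbf B_{sa_0})$. Hypothesis (i) of Proposition 8 is (P1) on $[1,4]\times\{\kappa_b\}$ and (P2) on $\{1\}\times[0,\kappa_b]$. Hypothesis (ii) is (P3), since $f_1\in X_4$. Proposition 8 gives the claim with $a=s_*a_0$. This works for all large $K$, that is, for all small $\eta=\ln2/K$. $\square$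

## 10. Joining the balls by thin tubes: proof of Theorem A(b)

To make the obstacle connected we join the balls to the origin by thin tubes. Lemma 6 does not cover tubes. But as they shrink, a limiting charge would have to live on segments, and segments cannot carry a nonzero distribution of class $H^{-1}$. This makes a compactness argument possible. Let
$$L=\bigcup_j[0,P_j],\qquad F_s=\mathbf B_{sa_0}\cup L,\qquad F=F_1,$$
so $\Theta_s(F)=F_s$. Write $\mathcal O_\varepsilon(\cdot)$ for open $\varepsilon$-neighborhoods.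

**Step 1. Positivity survives thin neighborhoods: there is $\varepsilon_0>0$ with $Q_\kappa>0$ on $X(\overline{\mathcal O_{\varepsilon_0}(F_s)})\setminus0$ for all $(s,\kappa)\in\mathcal K$.** Otherwise, by compactness of $\mathcal K$, there are $\varepsilon_n\to0$, $(s_n,\kappa_n)\to(s,\kappa)\in\mathcal K$ and $h_n\in X(\overline{\mathcal O_{\varepsilon_n}(F_{s_n})})$ with $E(h_n)=1$, $Q_{\kappa_n}(h_n)\le0$. By (3) they are bounded in $H^{-1}$, so after passing to a subsequence $h_n\rightharpoonup h$. By Lemma 7, $h\ne0$ and $Q_\kappa(h)\le0$. A test function supported away from $F_s$ is supported away from $\mathcal O_{\varepsilon_n}(F_{s_n})$ for large $n$, so $\operatorname{supp}h\subset F_s$; also $g_*h=-h$.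

We show $\operatorname{supp}h\subset\mathbf B_{sa_0}$. Let $d=\operatorname{dist}(\cdot,L)$ and, for $n\ge2$,
$$\psi_n=1\ (d\le n^{-2}),\qquad\psi_n=\frac{\ln(1/(nd))}{\ln n}\ (n^{-2}\le d\le n^{-1}),\qquad\psi_n=0\ (d\ge n^{-1}).$$
This is continuous, and $|\nabla\psi_n|\le\frac1{d\ln n}$ in the middle region. Since $|\{d<r\}|\le Cr^2$ for $r\le1$, each dyadic shell $\{2^{-l-1}\le d<2^{-l}\}$ contributes at most $C$ to $\int d^{-2}$, and there are at most $C\ln n$ of them. So
$$\|\nabla\psi_n\|_{L^2}^2\le\frac1{\ln^2n}\int_{n^{-2}<d<n^{-1}}d^{-2}\,dx\le\frac C{\ln n},\qquad\|\psi_n\|_{L^2}^2\le Cn^{-2}.$$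
Mollifying at a scale much smaller than $n^{-2}$ gives smooth $\chi_n$, equal to $1$ near $L$, with $0\le\chi_n\le1$ and $\|\chi_n\|_{H^1}\to0$. For $\phi\in C_c^\infty(\mathbb R^3\setminus\mathbf B_{sa_0})$ the function $\phi(1-\chi_n)$ vanishes near $F_s$, so
$$\langle h,\phi\rangle=\langle h,\phi\chi_n\rangle=O(\|\phi\chi_n\|_{H^1})\to0 .$$
Thus $\langle h,\phi\rangle=0$, and $h\in X(\mathbf B_{sa_0})\setminus0$ with $Q_\kappa(h)\le0$. This contradicts (P1) or (P2), since $(s,\kappa)\in\mathcal K$.

**Step 2. Choose the width of the tubes.** The $\Theta_s$ are Lipschitz uniformly in $s$, so we can choose $\varepsilon\in(0,a_0/4)$ with $\Theta_s(\mathcal O_\varepsilon(F))\subset\mathcal O_{\varepsilon_0}(F_s)$ for all $s\in[1,4]$, and $\mathcal O_\varepsilon(F)\subset B(0,2)$.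

**Step 3. The complement of the thickened set is connected.** This will keep the obstacle inside $\mathcal O_\varepsilon(F)$ after holes are filled. Put $r=a_0+\varepsilon$, so $r>\varepsilon$ and $r$ is small. Then $\mathcal O_\varepsilon(F)=\bigcup_j(B_j\cup T_j)$ with $B_j=B(P_j,r)$, $T_j=\mathcal O_\varepsilon([0,P_j])$. Each $T_j$ is convex and contains $0$, so if $y\notin\bigcup T_j$, then $ty\notin\bigcup T_j$ for $t\ge1$.

Let $y\notin\mathcal O_\varepsilon(F)$ and move along $ty$, $t\ge1$. If no $B_j$ is met, we reach infinity. Otherwise stop at the first parameter at which some ball is about to be entered. That point is in no $B_i$ and lies on some sphere $\partial B_j$, outside all tubes. A point of $\partial B_j$ at angle $\theta$ from the direction of $-P_j$, seen from $P_j$, has distance $r\sin\theta$ from $[0,P_j]$ if $\theta\le\frac\pi2$ (as $r<|P_j|$) and $r>\varepsilon$ if $\theta>\frac\pi2$. So $\partial B_j\cap T_j$ is an open spherical cap and $\partial B_j\setminus T_j$ is path-connected. For $i\ne j$ the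 point $P_j$ has distance $|P_j|>\frac12$ from $[0,P_i]$ and $\ge1$ from $P_i$, so $\partial B_j$ misses $T_i$ and $B_i$. Move in $\partial B_j\setminus T_j$ to the point $(1+\frac r{|P_j|})P_j$, then radially to infinity along $tP_j$. On this ray:

- the distance from $P_j$ and from $[0,P_j]$ is $(t-1)|P_j|\ge r>\varepsilon$;
- for $i\ne j$ the distance from $[0,P_i]$ is $t|P_j|>\varepsilon$, because $P_i\cdot P_j<0$;
- for $i\ne j$, $|tP_j-P_i|\ge|P_i|>r$, again because $P_i\cdot P_j<0$.

So the path stays in $\mathbb R^3\setminus\mathcal O_\varepsilon(F)$, and every $y$ is joined to the exterior of a large ball. Hence $\mathbb R^3\setminus\mathcal O_\varepsilon(F)$ is connected.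

**Step 4. Build a smooth connected invariant obstacle between $F$ and $\mathcal O_\varepsilon(F)$.** Let $v_0\ge0$ be smooth with zero set $F$ (Whitney), and let $\gamma\in C_c^\infty(\mathcal O_\varepsilon(F))$, $0\le\gamma\le1$, $\gamma=1$ near $F$. Let $v$ be the average of $v_0+1-\gamma$ over $\{g^j\}$. As $F$ and $\mathcal O_\varepsilon(F)$ are $g$-invariant, $v$ is $g$-invariant, $v^{-1}(0)=F$, and $v\ge1$ off $\mathcal O_\varepsilon(F)$. Take a regular value $t\in(0,1)$ of $v$ (Sard), and let $D'$ be the component of $\{v<t\}$ that contains the connected set $F$. The map $g$ permutes the components and preserves $F$, so $D'$ is $g$-invariant. Near a point of the smooth surface $\{v=t\}$ the set $\{v<t\}$ is one side of the surface, so $\partial D'$ is a union of components of $\{v=t\}$. Also $\overline{D'}\subset\{v\le t\}\subset\mathcal O_\varepsilon(F)$.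

Fill the holes: let $\Omega_1$ be the unbounded component of $\mathbb R^3\setminus\overline{D'}$ and $D_1=\mathbb R^3\setminus\overline{\Omega_1}$. We collect its properties.

- *Smooth boundary, connected exterior.* $\partial\Omega_1$ is a union of components of $\partial D'$, with $\Omega_1$ on one side and $D'$ on the other. Hence $\partial D_1=\partial\Omega_1$ is smooth and $\mathbb R^3\setminus\overline{D_1}=\Omega_1$ is connected.
- *$D_1$ is connected.* $D_1$ is $D'$ together with the bounded components of $\mathbb R^3\setminus\overline{D'}$ and their boundaries, and each of these components borders $D'$.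
- *$\partial D_1$ is connected.* A closed smooth surface with $c$ components has a complement with $c+1$ components (Jordan–Brouwer). The complement of $\partial D_1$ has exactly the two components $D_1$ and $\Omega_1$, so $c=1$.
- *Invariance.* $D'$ is $g$-invariant, so $\Omega_1$ and $D_1$ are.
- *Location.* By Step 3, $\mathbb R^3\setminus\mathcal O_\varepsilon(F)$ is connected and unbounded, and it is disjoint from $\overline{D'}$. So it lies in $\Omega_1$, and $F\subset D_1\subset\overline{D_1}\subset\mathcal O_\varepsilon(F)\subset B(0,2)$.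

**Step 5. Hypothesis (i) of Proposition 8.** We have $\Gamma_s=\Theta_s(\partial D_1)\subset\Theta_s(\mathcal O_\varepsilon(F))\subset\mathcal O_{\varepsilon_0}(F_s)$, so $X_s\subset X(\overline{\mathcal O_{\varepsilon_0}(F_s)})$, and Step 1 applies.

**Step 6. Hypothesis (ii): sweep the test charge to the boundary.** The charge $f_1$ of (P3) sits inside $D_4$, and we need a charge on $\Gamma_4$ whose form is no larger. We have $D_4\supset\Theta_4(F)=F_4\supset\mathbf B_{a_1}$, so $f_1$ has compact support in the open set $D_4$. Let $\mathcal L=-\Delta+K^2$, let $w\in H_0^1(D_4)$ solve $\mathcal Lw=f_1$ in $D_4$ (Lax–Milgram), and extend $w$ by $0$ to $w\in H^1(\mathbb R^3)$. Put $f_2=f_1-\mathcal Lw$ in $\mathbb R^3$. It vanishes inside and outside $D_4$, so it is supported on $\Gamma_4$. Near $\Gamma_4$ we have $f_1=0$, so $w$ is smooth up to the boundary from inside, and by Green's formula $f_2$ is a smooth density on $\Gamma_4$. Uniqueness gives $g_*w=-w$, since $-g_*w$ solves the same problem. So $f_2\in X_4$.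

Since $\mathcal L\Psi_K=\delta$ and $w$ has compact support, $\Psi_K*\mathcal Lw=w$. Thus $\langle\mathcal Lw,\Psi_K*f_2\rangle=\langle w,f_2\rangle=0$, because $w$ has zero trace on $\Gamma_4$. Expanding $Q_K(f_2+\mathcal Lw)$,
$$Q_K(f_1)=Q_K(f_2)+\langle\mathcal Lw,w\rangle=Q_K(f_2)+\int\big(|\nabla w|^2+K^2w^2\big)\,dx\ \ge\ Q_K(f_2).$$
So $Q_K(f_2)\le Q_K(f_1)<0$ by (P3).

**Step 7. Apply Proposition 8.** It yields a pole of order $\ge2$ at some $k_*=-i\kappa_*$, $\kappa_*>0$, for $D_{s_*}=\Theta_{s_*}(D_1)$, and $x\ne y$ for which $(k-k_*)G(x,y,k)$ is not analytic at $k_*$. Since $\Theta_{s_*}$ is a diffeomorphism of $\mathbb R^3$, $D_{s_*}$ is, like $D_1$, connected with connected smooth boundary and connected exterior. This proves Theorem A(b), and the conjecture of Section 3 is false even for connected obstacles with connected boundary and connected exterior. $\square$
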